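\title{$T$-points exist in ZFC}

\begin{abstract}
A free ultrafilter $\mathcal U$ on $\omega$ is a $T$-point if for every countable group $G$ of permutations of $\omega$ there is $U\in\mathcal U$ such that each $g\in G$ moves only finitely many points of $U$ to other points of $U$. We prove in ZFC that $T$-points exist, and that $2^{2^{\aleph_0}}$ of them are neither $P$-points nor $Q$-points. The main tool is a finite lemma, proved by a probabilistic argument: to every graph of maximum degree at most $d$ on a large finite set one can assign an independent set so that any $k$ of the assigned sets have many common points.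
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $g$ be a permutation of $\omega=\{0,1,2,\dots\}$. Call $U\subseteq\omega$ \emph{thin for $g$} if the set
\[
\{x\in U:\ gx\neq x,\ gx\in U\}
\]
is finite, and \emph{thin for a group $G$} of permutations if it is thin for each $g\in G$. Thus, with finitely many exceptions, $g$ either fixes a point of $U$ or throws it out of $U$. For example, identify $\omega$ with $\mathbb Z$ and let $G$ be the group of translations. An infinite set is thin for $G$ exactly when each nonzero difference occurs only finitely often in it, that is, when the gaps between its consecutive elements tend to infinity.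

A free ultrafilter $\mathcal U$ on $\omega$ is a \emph{$T$-point} if for every countable group $G$ of permutations of $\omega$ some $U\in\mathcal U$ is thin for $G$. Countable groups are the range in which this condition has content. For a finite group $G$ it is empty: color $\omega$ with $|G|$ colors so that the points of each orbit get different colors; some color class lies in $\mathcal U$, and it is thin for $G$. For the group of all permutations it cannot be met: no infinite set $U$ is thin for a permutation that swaps infinitely many disjoint pairs of points of $U$.

A free ultrafilter $\mathcal U$ on $\omega$ is a \emph{$P$-point} if for every partition $\mathcal P$ of $\omega$ either some block of $\mathcal P$ belongs to $\mathcal U$ or some $U\in\mathcal U$ has finite intersection with every block. It is a \emph{$Q$-point} if for every partition $\mathcal P$ of $\omega$ into finite sets some $U\in\mathcal U$ meets every block in at most one point. It is known that every $P$-point and every $Q$-point is a $T$-point (short proofs are recalled in Remark~\ref{rem:PQ}), and that under the Continuum Hypothesis there is a $T$-point which is neither a $P$-point nor a $Q$-point. The following question was posed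 in \cite{thin}.

\begin{quote}
\emph{Is the existence of a $T$-point provable in ZFC, without additional set-theoretic assumptions?}
\end{quote}

One might expect a negative answer. There are $2^{\aleph_0}$ countable groups to be served. In a transfinite recursion that treats them one at a time, each new thin set has to meet all finite intersections of the sets chosen earlier. Under CH the earlier sets are countably many at every stage and one can diagonalize against them; without CH this is not available. Moreover, $T$-points and $Q$-points have very similar descriptions in terms of graphs (Proposition~\ref{prop:graphs}), and it is consistent with ZFC that there are no $Q$-points \cite{miller}. Nevertheless the answer is positive. We do not use a transfinite recursion: all the thin sets are chosen at once, by a rule that is fixed in advance on finite pieces of $\omega$.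

We work in ZFC. Graphs are simple and undirected, and a set of vertices is \emph{independent} in $\Gamma$, or \emph{$\Gamma$-independent}, if it contains no edge of $\Gamma$. For $h\colon\omega\to[1,\infty)$ let $\mathcal G_h$ be the set of all graphs $\Gamma$ on $\omega$ with $\deg_\Gamma(x)\le h(x)$ for every $x$. A filter is \emph{proper} if it does not contain $\emptyset$. A family of sets all of whose finite intersections are nonempty generates a proper filter, every proper filter extends to an ultrafilter, and an ultrafilter is free if and only if it contains all cofinite sets.

\begin{theorem}\label{thm:A}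
Let $h\colon\omega\to[1,\infty)$ satisfy $\log h(x)/\log x\to0$ as $x\to\infty$. There is a proper filter $F$ on $\omega$, containing all cofinite sets, such that every $\Gamma\in\mathcal G_h$ has an independent set belonging to $F$. Moreover, $F$ can be chosen so that every ultrafilter extending $F$ is a $T$-point. In particular, $T$-points exist in ZFC.
\end{theorem}

The second result describes this filter and removes CH from the known result quoted above. We identify subsets of $\omega$ with points of the Cantor space $2^\omega$; an $F_\sigma$ set is a countable union of closed sets. The ultrafilters on $\omega$ carry the topology whose basic open (and closed) sets are $\{\mathcal U:X\in\mathcal U\}$ for $X\subseteq\omega$. A free ultrafilter is a \emph{weak $P$-point} if it is not in the closure of any countable set of other free ultrafilters. It is \emph{rapid} if for every $f\colon\omega\to\omega$ it has a member $U$ with $|U\cap\{0,\dots,f(j)-1\}|\le j$ for all $j$.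

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] The filter $F$ constructed in the proof of Theorem~\ref{thm:A} is an $F_\sigma$ subset of $2^\omega$. Thus the set of $T$-points contains the nonempty closed set of all ultrafilters extending one $F_\sigma$ filter.
\item[(ii)] There are $2^{2^{\aleph_0}}$ $T$-points that are neither $P$-points nor $Q$-points. They can moreover be taken non-rapid and not weak $P$-points: each lies in the closure of a countable set of other free ultrafilters, which are themselves $T$-points.
\end{enumerate}
\end{theorem}

Section~\ref{sec:graphs} reduces the $T$-point property to independent sets of graphs in $\mathcal G_h$. Section~\ref{sec:seven} shows the idea of the construction on seven points. Its finite core is Lemma~\ref{lem:finite}, from which Theorems~\ref{thm:A} and~\ref{thm:B} are derived in Sections~\ref{sec:glue} and~\ref{sec:many}. Section~\ref{sec:limits} shows how far the method can go.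

\section{From permutations to graphs}\label{sec:graphs}

For a permutation $g$ of $\omega$ let $\Gamma_g$ be the graph with edges $\{x,gx\}$, $gx\ne x$. The neighbors of $x$ are among $gx$ and $g^{-1}x$, so $\Gamma_g$ has maximum degree at most $2$. A set $U$ is thin for $g$ if and only if it contains only finitely many edges of $\Gamma_g$: the edges inside $U$ are the pairs $\{x,gx\}$ with $x\in U$, $gx\ne x$, $gx\in U$, and each of them arises from at most two points $x$.

A graph on $\omega$ of maximum degree at most $d$ can be properly colored with $d+1$ colors: color $0,1,2,\dots$ in turn, avoiding the colors of the neighbors already colored. One color class belongs to any given ultrafilter. Hence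
\begin{equation}\label{eq:greedy}
\begin{gathered}
\text{every ultrafilter on $\omega$ contains an independent set}\\
\text{of every graph of finite maximum degree.}
\end{gathered}
\end{equation}
The notions of $T$-point and $Q$-point are two ways to strengthen \eqref{eq:greedy}. A graph is \emph{locally finite} if every vertex has finite degree.

\begin{proposition}\label{prop:graphs}
Let $\mathcal U$ be a free ultrafilter on $\omega$.
\begin{enumerate}
\item[(i)] $\mathcal U$ is a $T$-point if and only if for every sequence $(\Gamma_n)_{n\in\omega}$ of graphs on $\omega$, each of finite maximum degree, some $U\in\mathcal U$ contains only finitely many edges of each $\Gamma_n$.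
\item[(ii)] $\mathcal U$ is a $Q$-point if and only if every locally finite graph on $\omega$ has an independent set in $\mathcal U$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) If the condition holds and $G=\{g_0,g_1,\dots\}$, apply it to the graphs $\Gamma_{g_n}$. Conversely, let $\mathcal U$ be a $T$-point and let $(\Gamma_n)$ be given. A graph of maximum degree $d\ge1$ on $\omega$ is a union of $2d-1$ matchings: each edge shares a vertex with at most $2d-2$ other edges, so the edges can be colored one after another with $2d-1$ colors so that edges with a common vertex get different colors. A matching $M$ equals $\Gamma_\sigma$ for the involution $\sigma$ that swaps the ends of each edge of $M$ and fixes all other points. Let $G$ be the countable group generated by the involutions obtained from all the $\Gamma_n$, and let $U\in\mathcal U$ be thin for $G$. Then $U$ contains finitely many edges of each matching, and each $\Gamma_n$ is a finite union of these matchings.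

(ii) If the condition holds and a partition into finite sets is given, make each block a clique. This graph is locally finite, and an independent set meets each block in at most one point. Conversely, let $\mathcal U$ be a $Q$-point and $\Gamma$ locally finite. Choose consecutive finite intervals $I_0<I_1<\cdots$ partitioning $\omega$, each $I_{i+1}$ so long that all neighbors of points of $I_0\cup\dots\cup I_i$ lie in $I_0\cup\dots\cup I_{i+1}$. Then every edge lies in some $I_i\cup I_{i+1}$. Take $U\in\mathcal U$ meeting each $I_{2i}\cup I_{2i+1}$ in at most one point, and $U'\in\mathcal U$ meeting $I_0$ and each $I_{2i+1}\cup I_{2i+2}$ in at most one point. No edge lies in both $U$ and $U'$, so $U\cap U'\in\mathcal U$ is independent.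
\end{proof}

In (i) finitely many edges of each graph may be ignored. This lets us merge countably many graphs into one by switching on the $n$th graph only far out in $\omega$. The merged graph has unbounded degrees, but they grow as slowly as we wish.

\begin{lemma}\label{lem:merge}
Let $h\colon\omega\to[1,\infty)$ be nondecreasing and unbounded, and let $g_0,g_1,\dots$ be permutations of $\omega$. There is $\Gamma\in\mathcal G_h$ such that every $\Gamma$-independent set is thin for every $g_n$. Consequently, a free ultrafilter that contains an independent set of every $\Gamma\in\mathcal G_h$ is a $T$-point.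
\end{lemma}

\begin{proof}
Let $\Gamma$ consist of those edges $e$ of $\Gamma_{g_n}$, $n\in\omega$, for which $h(\min e)\ge2(n+1)$. If $x$ is an end of such an edge, then $h(x)\ge h(\min e)\ge 2(n+1)$, because $h$ is nondecreasing. At most $h(x)/2$ values of $n$ satisfy $2(n+1)\le h(x)$, and each contributes at most two edges at $x$. So $\deg_\Gamma(x)\le h(x)$. An edge of $\Gamma_{g_n}$ that is not in $\Gamma$ has an end in $K_n=\{z:h(z)<2(n+1)\}$, which is finite because $h$ is nondecreasing and unbounded; there are at most $2|K_n|$ such edges. A $\Gamma$-independent set contains no other edge of $\Gamma_{g_n}$, so it is thin for $g_n$. For the last claim enumerate a countable group, with repetitions if it is finite.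
\end{proof}

Unboundedness of $h$ cannot be dropped here without trivializing the hypothesis: for bounded $h$ it holds for every ultrafilter, by \eqref{eq:greedy}.

\begin{remark}\label{rem:PQ}
A $Q$-point is a $T$-point by Proposition~\ref{prop:graphs}(ii) and Lemma~\ref{lem:merge} with $h(x)=x+1$, since the graphs in $\mathcal G_h$ are locally finite. Now let $\mathcal U$ be a $P$-point and $G=\{g_0,g_1,\dots\}$. By \eqref{eq:greedy} there are $V_0\supseteq V_1\supseteq\cdots$ in $\mathcal U$ with $V_n$ independent in $\Gamma_{g_n}$. If $\bigcap_nV_n\in\mathcal U$, this set is thin for $G$. Otherwise no block of the partition into $\omega\setminus V_0$, the sets $V_n\setminus V_{n+1}$ and $\bigcap_nV_n$ is in $\mathcal U$, so some $U\in\mathcal U$ meets each block in a finite set. Then $U\setminus V_n$ is finite, and every edge of $\Gamma_{g_n}$ inside $U$ has an end in it. So $U$ is thin for $G$.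
\end{remark}

The difference between the two notions is now visible. A $Q$-point must serve all locally finite graphs, whatever the growth of the degrees. To be a $T$-point it is enough to serve $\mathcal G_h$ for a single slowly growing $h$.

\section{Matchings on seven points}\label{sec:seven}

A filter as in the first part of Theorem~\ref{thm:A} exists if and only if one can assign to every $\Gamma\in\mathcal G_h$ an independent set $A_\Gamma$ so that any finitely many of the assigned sets have infinite intersection. Each $A_\Gamma$ has to be chosen knowing $\Gamma$ only, and not the graphs whose sets it will have to meet.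

The obvious rule fails already for two matchings. Let $A_\Gamma$ be the greedy independent set: run through $0,1,2,\dots$ and take a point unless one of its neighbors has been taken. The matching $\{0,1\},\{2,3\},\dots$ receives the even numbers, the matching $\{1,2\},\{3,4\},\dots$ receives $0$ and the odd numbers, and the two sets meet only in $0$.

To produce infinitely many common points we cut $\omega$ into finite blocks and produce a common point in each block. Inside a block $A_\Gamma$ must contain no edge, and we also make it avoid the points joined to earlier blocks; this takes care of the edges between blocks. The second demand rules out the cheap solution of putting one fixed point of the block into all the sets $A_\Gamma$. Here is a small instance, in which the block is $\mathbb Z_7$ and a single vertex $*$ precedes it.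

\begin{example}\label{ex:fano}
To every matching $\Gamma$ on $\{*\}\cup\mathbb Z_7$ one can assign a set $A_\Gamma\subseteq\mathbb Z_7$, containing no edge of $\Gamma$ and no neighbor of $*$, so that any two assigned sets intersect.

Let $L_i=\{i,i+1,i+3\}$ for $i\in\mathbb Z_7$, and call these sets lines. The differences of distinct elements of $\{0,1,3\}$ are $\pm1,\pm2,\pm3$, so every nonzero residue is such a difference exactly once. It follows that two distinct points lie on exactly one line and two distinct lines share exactly one point. A point $r$ lies on three lines, $L_r$, $L_{r-1}$ and $L_{r-3}$. A matching $\Gamma$ has at most three edges inside $\mathbb Z_7$, and each of them spoils one line; the neighbor of $*$, if there is one, spoils three lines. At most six of the seven lines are spoiled, and we let $A_\Gamma$ be a line that is left. For instance, the edges $\{*,0\},\{1,2\},\{3,4\},\{5,6\}$ spoil $L_0,L_4,L_6$ and $L_1,L_3,L_5$, and leave $L_2=\{2,3,5\}$.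
\end{example}

Three features of this example persist in the general proof. There is a list of sets fixed before any graph is seen; the intersection property is a property of the list; and a single graph has too few edges to spoil the whole list. What has to change is the list. We need $k$ sets to intersect in place of two (the lines $L_0,L_1,L_2$ have no common point), degree $d$ in place of $1$, and many forbidden points in place of one. We shall take random sets for the list, allow a graph to delete a small part of the set it chooses, and make the intersections so large that the forbidden points can simply be removed afterwards.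

\section{Independent sets with large intersections}\label{sec:finite}

Write $[n]=\{1,\dots,n\}$, and let $\log$ be the natural logarithm.

\begin{lemma}\label{lem:finite}
Let $k,d\ge1$ be integers, $q=16kd$, $p=1/q$, and let $V$ be a set of $n\ge q^{4k+8}$ points. To every graph $\Gamma$ on $V$ of maximum degree at most $d$ one can assign a $\Gamma$-independent set $A_\Gamma\subseteq V$ so that for all such graphs $\Gamma_1,\dots,\Gamma_k$
\[
|A_{\Gamma_1}\cap\dots\cap A_{\Gamma_k}|\ \ge\ p^kn/4 .
\]
\end{lemma}

For $L\subseteq V$ let $D_\Gamma(L)$ be the set of points of $L$ that have a $\Gamma$-neighbor in $L$. Then $L\setminus D_\Gamma(L)$ is $\Gamma$-independent. If $L$ is a random set of density $p$, a point of $L$ falls into $D_\Gamma(L)$ with probability at most $dp$. So $k$ graphs should destroy a fraction of at most about $kdp=1/16$ of an intersection of $k$ random sets; this explains the choice of $p$. Two difficulties arise.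

First, the list must work for all graphs, and there are about $e^{dn\log n}$ of them. One random set fails for a given graph with probability $e^{-cn}$, which is too large for a union bound; and indeed every fixed set $L$ is ruined by a matching that covers all but at most one of its points. A list of $n$ random sets should fail entirely with probability about $e^{-cn^2}$, which is small enough.

Second, for $k\ge2$ it is not enough that $D_\Gamma(L_i)$ has its typical size $dp^2n$, since this exceeds the size $p^kn$ of the intersection we want to protect. The loss must be small \emph{inside every $k$-fold intersection} in which $L_i$ takes part. The event that $L_i$ fails for $\Gamma$ then involves the other sets of the list, and these events are not independent. We recover independence on a positive proportion of the indices by Tur\'an's theorem.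

We use two standard tools. \emph{McDiarmid's bounded differences inequality}: if $Z_1,\dots,Z_n$ are independent random variables and $X=f(Z_1,\dots,Z_n)$ changes by at most $a$ when one $Z_x$ is changed, then for $t>0$ each of $\Pr(X-\mathbb EX\ge t)$ and $\Pr(X-\mathbb EX\le-t)$ is at most $\exp(-2t^2/(na^2))$. For a sum of independent indicator variables $a=1$, and this is \emph{Hoeffding's inequality}. \emph{Tur\'an's theorem}: a graph with $n$ vertices and $e$ edges has an independent set of size at least $n^2/(n+2e)$.

\begin{proof}[Proof of Lemma~\ref{lem:finite}]
Below, $\Gamma$ ranges over graphs on $V$ of maximum degree at most $d$. We have $\sqrt n>\log n$ (put $s=\frac12\log n$ in $e^s\ge es$) and $\sqrt n\ge q^{2k+4}$.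

For a list $L_1,\dots,L_n$ of subsets of $V$ and $J\subseteq[n]$ put $L_J=\bigcap_{i\in J}L_i$, with $L_\emptyset=V$. For $i\in J\subseteq[n]$ with $|J|=k$ call the pair $(i,J)$ \emph{$\Gamma$-bad} if
\[
|L_{J\setminus\{i\}}|\le 2p^{k-1}n\qquad\text{and}\qquad |D_\Gamma(L_i)\cap L_{J\setminus\{i\}}|>\frac{p^kn}{4k},
\]
and call the index $i$ \emph{$\Gamma$-bad} if $(i,J)$ is $\Gamma$-bad for some $J$. The set in the second inequality is the part of $L_J$ that is lost when $\Gamma$ chooses $L_i$; it is written as the intersection of a set depending on $L_i$ with a set depending on the other members of the list. The first inequality will hold for all $J$ in the list we find. It is included in the definition so that the estimate in Step~3 is valid whatever the other members of the list are.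

\medskip\noindent\emph{Step 1: the list we need.} It suffices to find $L_1,\dots,L_n\subseteq V$ such that
\begin{enumerate}
\item[(a)] $|L_J|\ge p^kn/2$ whenever $|J|=k$;
\item[(b)] $|L_J|\le 2p^{k-1}n$ whenever $|J|=k-1$;
\item[(c)] every $\Gamma$ has an index $i(\Gamma)$ that is not $\Gamma$-bad.
\end{enumerate}
Indeed, put $A_\Gamma=L_{i(\Gamma)}\setminus D_\Gamma(L_{i(\Gamma)})$. Given $\Gamma_1,\dots,\Gamma_k$, write $i_l=i(\Gamma_l)$ and choose $J\subseteq[n]$ with $|J|=k$ containing $i_1,\dots,i_k$ (these need not be distinct, and $n\ge k$). The pair $(i_l,J)$ is not $\Gamma_l$-bad while the first inequality in the definition holds by (b), so the second one fails: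
\[
|D_{\Gamma_l}(L_{i_l})\cap L_J|\le|D_{\Gamma_l}(L_{i_l})\cap L_{J\setminus\{i_l\}}|\le \frac{p^kn}{4k}.
\]
Since $L_J\subseteq L_{i_l}$ for each $l$, the set $\bigcap_lA_{\Gamma_l}$ contains $L_J\setminus\bigcup_lD_{\Gamma_l}(L_{i_l})$, and by (a)
\[
\Bigl|\bigcap_{l\le k}A_{\Gamma_l}\Bigr|\ge \frac{p^kn}{2}-k\cdot\frac{p^kn}{4k}=\frac{p^kn}{4}.
\]

Now let $L_1,\dots,L_n$ be random: each point $x\in V$ is put into each $L_i$ with probability $p$, all $n^2$ choices being independent. We show that (a) or (b) fails with probability less than $1/4$, and that (c) fails with probability less than $1/4$.

\medskip\noindent\emph{Step 2: sizes.} For fixed $J$ the events $x\in L_J$, $x\in V$, are independent and have probability $p^{|J|}$. Hoeffding's inequality with $t=p^kn/2$ and with $t=p^{k-1}n$ gives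
\[
\Pr\bigl(|L_J|<p^kn/2\bigr)\le e^{-p^{2k}n/2}\quad(|J|=k),
\]
\[
\Pr\bigl(|L_J|>2p^{k-1}n\bigr)\le e^{-2p^{2k-2}n}\le e^{-p^{2k}n/2}\quad(|J|=k-1);
\]
if $k=1$, the second probability is $0$ because $|L_\emptyset|=n$. There are at most $n^k$ sets $J$ of each of the two sizes, so (a) or (b) fails with probability at most $2n^ke^{-p^{2k}n/2}$. Now
\[
p^{2k}n=q^{-2k}\sqrt n\cdot\sqrt n\ge q^4\log n\ge 4k\log n,
\]
so this probability is at most $2n^{k-2k}\le2/n<1/4$.

\medskip\noindent\emph{Step 3: every graph has a good index.} Suppose that (c) fails: for some $\Gamma$ every $i\in[n]$ is $\Gamma$-bad, witnessed by a set $J_i\ni i$. Join distinct $i,j\in[n]$ if $j\in J_i$ or $i\in J_j$. This auxiliary graph has at most $(k-1)n$ edges, so by Tur\'an's theorem it has an independent set $S$ with $|S|\ge n/(2k-1)$. Independence means that $J_i\cap S=\{i\}$ for $i\in S$. Thus the failure of (c) implies that, for some triple $(\Gamma,S,(J_i)_{i\in S})$ with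
\begin{equation}\label{eq:triple}
|S|\ge n/(2k-1),\qquad |J_i|=k,\qquad J_i\cap S=\{i\}\quad(i\in S),
\end{equation}
all pairs $(i,J_i)$, $i\in S$, are $\Gamma$-bad. We count the triples and bound the probability for each.

There are at most $n^{dn}$ graphs $\Gamma$, since $\Gamma$ is determined when each vertex writes a list of length $d$ consisting of its neighbors, padded with itself. There are at most $2^n$ sets $S$ and at most $n^{k-1}$ choices for each $J_i$. So there are at most $2^n n^{(d+k-1)n}$ triples.

Fix a triple satisfying \eqref{eq:triple} and condition on the sets $L_j$, $j\notin S$. For $i\in S$ we have $J_i\setminus\{i\}\subseteq[n]\setminus S$, so the set $M_i=L_{J_i\setminus\{i\}}$ is now determined. The sets $L_i$, $i\in S$, are still independent with their original distribution, and the event that $(i,J_i)$ is $\Gamma$-bad depends on $L_i$ alone. If $|M_i|>2p^{k-1}n$, the event is impossible. Otherwise let $X=|D_\Gamma(L_i)\cap M_i|$. A given point $x$ lies in $D_\Gamma(L_i)$ only if $x$ and one of its at most $d$ neighbors are in $L_i$, which has probability at most $dp^2$. Since $2dp=1/(8k)$,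
\[
\mathbb EX\le|M_i|\,dp^2\le 2dp\cdot p^kn=\frac{p^kn}{8k}.
\]
Changing the membership of one point $v$ in $L_i$ can change membership in $D_\Gamma(L_i)$ only for $v$ and its neighbors, so it changes $X$ by at most $d+1$. McDiarmid's inequality with $t=p^kn/(8k)$ gives
\[
\Pr\Bigl(X>\frac{p^kn}{4k}\Bigr)\le\exp\Bigl(-\frac{2\,(p^kn/8k)^2}{n(d+1)^2}\Bigr)=e^{-cn},\qquad c=\frac{p^{2k}}{32k^2(d+1)^2}.
\]
Hence, for every outcome of the conditioning and therefore unconditionally, all pairs $(i,J_i)$, $i\in S$, are $\Gamma$-bad with probability at most $e^{-cn|S|}\le e^{-cn^2/(2k-1)}$. From $d+1\le2d$, $2k-1\le2k$ and $q^3=4096k^3d^3$ we get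
\[
\frac{c}{2k-1}\ge\frac{q^{-2k}}{32k^2\cdot4d^2\cdot2k}=\frac{q^{-2k}}{256k^3d^2}\ge q^{-2k-3}.
\]
By the union bound, (c) fails with probability at most
\[
\exp\Bigl(n\bigl[\log2+(d+k-1)\log n-nq^{-2k-3}\bigr]\Bigr).
\]
Here $d+k-1\le kd$ because $(k-1)(d-1)\ge0$, and $nq^{-2k-3}\ge q\sqrt n\ge16kd\log n$. The bracket is therefore at most $\log2-15kd\log n\le\log2-15\log n\le-14\log 2$, and the probability is less than $1/4$.

With probability more than $1/2$ the random list satisfies (a), (b) and (c), so a list as in Step~1 exists.
\end{proof}

\section{Gluing blocks: proof of Theorem~\ref{thm:A}}\label{sec:glue}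

The filter must have the intersection property for every finite number of graphs, so we apply Lemma~\ref{lem:finite} with $k=j$ in the $j$th block. The block has to be long compared with the degrees that occur in it, and these degrees depend on where the block ends. The growth hypothesis on $h$ is what resolves this circle.

\medskip\noindent\emph{Normalizing $h$.} Let $h'(x)=\max_{y\le x}h(y)+\log(x+3)$. This function is nondecreasing and unbounded, and $\mathcal G_h\subseteq\mathcal G_{h'}$. Given $\varepsilon>0$, there is $x_0$ with $h(y)\le y^\varepsilon$ for $y\ge x_0$, so $h'(x)\le\max_{y<x_0}h(y)+x^\varepsilon+\log(x+3)\le x^{2\varepsilon}$ for large $x$. Thus $\log h'(x)/\log x\to0$. Replacing $h$ by $h'$, we assume from now on that $h$ is nondecreasing and unbounded.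

\medskip\noindent\emph{The blocks.} We choose recursively consecutive finite intervals $B_1<B_2<\cdots$ partitioning $\omega$. Write
\[
N_j=\min B_j=|B_1\cup\dots\cup B_{j-1}|,\quad n_j=|B_j|,\quad d_j=\lfloor h(\max B_j)\rfloor\ge1,\quad q_j=16jd_j .
\]
We require
\begin{equation}\label{eq:blocks}
n_j\ge q_j^{\,4j+8}\qquad\text{and}\qquad \frac{n_j}{4q_j^{\,j}}\ge j\,d_jN_j+j^2 .
\end{equation}
To see that this is possible, fix $j$ and $N_j$, and let $\varepsilon=1/(8j+16)$. If $n_j=n$ is large, then $\max B_j=N_j+n-1\le2n$ and $d_j\le h(2n)\le(2n)^\varepsilon$, so $q_j^{\,4j+8}\le C\sqrt{2n}$ with $C=(16j)^{4j+8}$. Also $4q_j^{\,j}(jd_jN_j+j^2)\le4q_j^{\,j+1}(jN_j+j^2)\le4C\sqrt{2n}\,(jN_j+j^2)$. Both bounds are at most $n$ for large $n$. This is the only place where $\log h(x)/\log x\to0$ is used.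

By the first condition in \eqref{eq:blocks}, Lemma~\ref{lem:finite} applies with $k=j$, $d=d_j$, $V=B_j$. Fix, once and for all, an assignment $\Delta\mapsto A^j_\Delta$ of independent sets to the graphs $\Delta$ on $B_j$ of maximum degree at most $d_j$, such that any $j$ of the assigned sets have at least $n_j/(4q_j^{\,j})$ common points.

\medskip\noindent\emph{The sets $A_\Gamma$.} Let $\Gamma\in\mathcal G_h$. Since $h$ is nondecreasing, every $x\le\max B_j$ has $\deg_\Gamma(x)\le d_j$. In particular the induced graph $\Gamma[B_j]$ has maximum degree at most $d_j$, and the set $R^j_\Gamma$ of points of $B_j$ that have a $\Gamma$-neighbor in $B_1\cup\dots\cup B_{j-1}$ satisfies $|R^j_\Gamma|\le\sum_{x<N_j}\deg_\Gamma(x)\le d_jN_j$. Put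
\[
A_\Gamma=\bigcup_{j\ge1}\bigl(A^j_{\Gamma[B_j]}\setminus R^j_\Gamma\bigr).
\]
This set is $\Gamma$-independent. It contains no edge inside a block, because $A^j_{\Gamma[B_j]}$ is independent in $\Gamma[B_j]$. If $\{x,y\}$ is an edge with $x\in B_i$, $y\in B_j$ and $i<j$, then $y\in R^j_\Gamma$, so $y\notin A_\Gamma$.

\medskip\noindent\emph{Intersections.} Let $\Gamma_1,\dots,\Gamma_m\in\mathcal G_h$ and $j\ge m\ge1$. Repeating graphs to obtain a list of length $j$, we see that the sets $A^j_{\Gamma_l[B_j]}$, $l\le m$, have at least $n_j/(4q_j^{\,j})$ common points. Removing the $m\le j$ sets $R^j_{\Gamma_l}$ and using the second condition in \eqref{eq:blocks}, we obtain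
\begin{equation}\label{eq:star}
\Bigl|B_j\cap\bigcap_{l\le m}A_{\Gamma_l}\Bigr|\ \ge\ \frac{n_j}{4q_j^{\,j}}-m\,d_jN_j\ \ge\ j^2\qquad(j\ge m).
\end{equation}
So $\bigcap_{l\le m}A_{\Gamma_l}$ is infinite, and the sets $A_\Gamma$, $\Gamma\in\mathcal G_h$, together with the cofinite sets generate a proper filter $F$. Every $\Gamma\in\mathcal G_h$ has the independent set $A_\Gamma\in F$. An ultrafilter extending $F$ is free and contains all the sets $A_\Gamma$, so it is a $T$-point by Lemma~\ref{lem:merge}. Since $F$ is proper, such an ultrafilter exists. This proves Theorem~\ref{thm:A}.\qed

\section{Many $T$-points: proof of Theorem~\ref{thm:B}}\label{sec:many}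

We keep $h$ (nondecreasing and unbounded), $B_j$, $N_j$, $A_\Gamma$ and $F$ from Section~\ref{sec:glue}.

\begin{proof}[Proof of \textup{(i)}]
Identify graphs on $\omega$ with points of the compact space $2^{[\omega]^2}$, where $[\omega]^2$ is the set of two-element subsets of $\omega$. A violation $\deg_\Gamma(x)>h(x)$ is witnessed by finitely many edges, so $\mathcal G_h$ is closed, hence compact. The map $\Gamma\mapsto A_\Gamma$ from $\mathcal G_h$ to $2^\omega$ is continuous, because $A_\Gamma\cap B_j$ depends only on the restriction of $\Gamma$ to the finite set $B_1\cup\dots\cup B_j$. For $m\ge1$ and $t\in\omega$ let $Y_{m,t}$ be the set of all $(X,\Gamma_1,\dots,\Gamma_m)\in2^\omega\times\mathcal G_h^m$ such that every $y\ge t$ in $\bigcap_{l\le m}A_{\Gamma_l}$ belongs to $X$. For each $y$ this condition defines an open and closed set, so $Y_{m,t}$ is compact, and so is its projection to the first coordinate. The filter $F$ is the union of these countably many projections. Finally, the set of ultrafilters extending $F$ is $\bigcap_{X\in F}\{\mathcal U:X\in\mathcal U\}$, which is closed; by Theorem~\ref{thm:A} it is nonempty and consists of $T$-points.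
\end{proof}

For Theorem~\ref{thm:A} one point per block in \eqref{eq:star} would have been enough. The bound $j^2$ leaves room to discard every set with at most $j$ points in $B_j$, and this excludes $Q$-points and rapid ultrafilters. To exclude $P$-points and weak $P$-points we take a limit of ultrafilters living on disjoint sets; the limit is still a $T$-point because it still extends $F$.

\begin{proof}[Proof of \textup{(ii)}]
Let $\mathcal W=\{W\subseteq\omega:|W\cap B_j|\le j\text{ for all }j\ge1\}$, and let $F'$ be the filter generated by $F$ and the sets $\omega\setminus W$, $W\in\mathcal W$. A member of $F'$ contains all but finitely many points of a set $\bigcap_{l\le m}A_{\Gamma_l}\setminus(W_1\cup\dots\cup W_r)$ with $W_1,\dots,W_r\in\mathcal W$. By \eqref{eq:star} this set has at least $j^2-rj>0$ points in $B_j$ when $j>\max(m,r)$. So every member of $F'$ meets all but finitely many blocks $B_j$.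

Partition $\{1,2,\dots\}$ into infinite sets $\Lambda_0,\Lambda_1,\dots$ and put $P_i=\bigcup_{j\in\Lambda_i}B_j$. The sets $P_i$ partition $\omega$, and every member of $F'$ meets every $P_i$. Hence there is an ultrafilter $\mathcal U_i\supseteq F'\cup\{P_i\}$. For a free ultrafilter $\mathcal V$ on $\omega$ let
\[
\mathcal U_{\mathcal V}=\bigl\{X\subseteq\omega:\ \{i:X\in\mathcal U_i\}\in\mathcal V\bigr\}.
\]
The map $X\mapsto\{i:X\in\mathcal U_i\}$ preserves inclusions, finite intersections and complements, so $\mathcal U_{\mathcal V}$ is an ultrafilter. It contains $F'$, since $\{i:X\in\mathcal U_i\}=\omega$ for $X\in F'$. Thus $\mathcal U_{\mathcal V}$ and all $\mathcal U_i$ extend $F$ and are $T$-points. For $Y\subseteq\omega$ the set $P_Y=\bigcup_{i\in Y}P_i$ contains $P_i$ if $i\in Y$ and is disjoint from $P_i$ otherwise. Hence $\{i:P_Y\in\mathcal U_i\}=Y$, and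
\begin{equation}\label{eq:PY}
P_Y\in\mathcal U_{\mathcal V}\iff Y\in\mathcal V .
\end{equation}

\emph{Not a $P$-point.} By \eqref{eq:PY} with $Y=\{i\}$, no $P_i$ is in $\mathcal U_{\mathcal V}$, since $\mathcal V$ is free. If $U\in\mathcal U_{\mathcal V}$, then $U\in\mathcal U_i$ for some $i$, and $U\cap P_i$ is infinite as a member of the free ultrafilter $\mathcal U_i$. So the partition $\{P_i:i\in\omega\}$ violates both alternatives in the definition.

\emph{Not a weak $P$-point.} Every $U\in\mathcal U_{\mathcal V}$ belongs to some $\mathcal U_i$, which says that $\mathcal U_{\mathcal V}$ is in the closure of $\{\mathcal U_i:i\in\omega\}$; and $\mathcal U_{\mathcal V}\ne\mathcal U_i$ because $P_i\in\mathcal U_i\setminus\mathcal U_{\mathcal V}$.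

\emph{Not a $Q$-point.} A set meeting each block $B_j$ in at most one point is in $\mathcal W$, so its complement is in $\mathcal U_{\mathcal V}$.

\emph{Not rapid.} Let $f(j)=N_{j+1}$. Then $B_j\subseteq\{0,\dots,f(j)-1\}$ for $j\ge1$. A set $U$ with $|U\cap\{0,\dots,f(j)-1\}|\le j$ for all $j$ is therefore in $\mathcal W$, so $U\notin\mathcal U_{\mathcal V}$.

\emph{Number.} By \eqref{eq:PY}, $\mathcal V$ can be recovered from $\mathcal U_{\mathcal V}$, so $\mathcal V\mapsto\mathcal U_{\mathcal V}$ is injective. It is a standard fact that there are exactly $2^{2^{\aleph_0}}$ free ultrafilters on $\omega$.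
\end{proof}

\section{Limits of the method}\label{sec:limits}

\subsection*{Locally finite graphs}
In Theorem~\ref{thm:A} the class $\mathcal G_h$ cannot be replaced in ZFC by the class of all locally finite graphs. By Proposition~\ref{prop:graphs}(ii) an ultrafilter extending such a filter would be a $Q$-point, and it is consistent that there are none \cite{miller}. For filters as simple as the one in Theorem~\ref{thm:B}(i) the replacement fails outright. Recall that a subset of $2^\omega$ is \emph{meager} if it is covered by countably many closed sets with empty interior.

\begin{proposition}\label{prop:meager}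
Let $F$ be a proper filter on $\omega$ containing the cofinite sets. If $F$ is $F_\sigma$, or more generally meager, then there is a locally finite graph on $\omega$ with infinitely many edges inside every $X\in F$. In particular this graph has no independent set in $F$.
\end{proposition}

\begin{proof}
An $F_\sigma$ filter of this kind is meager: it contains no finite set, while every nonempty open subset of $2^\omega$ contains one, so every closed subset of $F$ has empty interior.

By Talagrand's theorem, for meager $F$ there is a partition of $\omega$ into consecutive finite intervals $I_0<I_1<\cdots$ such that every $X\in F$ meets all but finitely many $I_n$. We recall the argument. Cover $F$ by closed sets $K_0\subseteq K_1\subseteq\cdots$ with empty interior. Given $a=\min I_n$, choose $I_n$ and $s_n\subseteq I_n$ so that no $X$ with $X\cap I_n=s_n$ lies in $K_n$: go through the finitely many possible traces of $X$ on $\{0,\dots,a-1\}$, each time prescribing $X$ on a further finite interval so as to leave $K_n$. If $X\in F$ missed $I_n$ for all $n$ in an infinite set $Y$, then $X'=X\cup\bigcup_{n\in Y}s_n$ would be in $F$ and satisfy $X'\cap I_n=s_n$ for $n\in Y$, so it would lie in no $K_n$, a contradiction.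

Join every point of $I_{2n}$ to every point of $I_{2n+1}$, for all $n$. This graph is locally finite, and each $X\in F$ contains an edge between $I_{2n}$ and $I_{2n+1}$ for all large $n$.
\end{proof}

\subsection*{The bound in the finite lemma}
For fixed $k$, Lemma~\ref{lem:finite} has the right order in $n$ and $d$.

\begin{proposition}\label{prop:sharp}
Let $k,d\ge1$ and $|V|=n$. For any assignment $\Gamma\mapsto A_\Gamma$ of independent sets to the graphs on $V$ of maximum degree at most $d$ there are $\Gamma_1,\dots,\Gamma_k$ with $|A_{\Gamma_1}\cap\dots\cap A_{\Gamma_k}|\le\lceil n/(d+1)^k\rceil$.
\end{proposition}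

\begin{proof}
Put $C_0=V$. Given $C_{l-1}$, partition it into $\lceil|C_{l-1}|/(d+1)\rceil$ parts of size at most $d+1$, let $\Gamma_l$ be the graph on $V$ whose edges are the pairs inside a part, and put $C_l=C_{l-1}\cap A_{\Gamma_l}$. The independent set $A_{\Gamma_l}$ meets each part in at most one point, so $|C_l|\le\lceil|C_{l-1}|/(d+1)\rceil$. If $|C_{l-1}|\le\lceil u\rceil$ for a real $u\ge0$, then $|C_l|\le\lceil u/(d+1)\rceil$, because the integer $(d+1)\lceil u/(d+1)\rceil$ is at least $u$ and hence at least $\lceil u\rceil$. By induction $C_k=\bigcap_{l\le k}A_{\Gamma_l}$ has at most $\lceil n/(d+1)^k\rceil$ points.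
\end{proof}

So the best size of a $k$-fold intersection that can be guaranteed lies between $\frac14(16kd)^{-k}n$, for $n\ge(16kd)^{4k+8}$, and $\lceil n/(d+1)^k\rceil$. When $(d+1)^k\ge n$, the intersection can be forced down to at most one point. A construction that relies, as ours does, on large $k$-fold intersections in single blocks for every $k$ therefore needs degrees below every positive power of the length of the block, which is what the hypothesis $\log h(x)/\log x\to0$ provides.

\begin{thebibliography}{9}

\bibitem{miller}
A. W. Miller, \emph{There are no Q-points in Laver's model for the Borel conjecture}, Proc. AMS 78 (1980).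

\bibitem{thin}
\emph{Thin Ultrafilters}, doi:10.1215/00294527-1626536,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlId=10.1215\%2F00294527-1626536}.

\end{thebibliography}
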